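# Intersecting families on a cycle and the density one quarter

## Pairs of vertices on a hexagon

Draw the cycle $C_6$ with vertices $1,\dots,6$ in order, and look at its fifteen $2$-element vertex sets. Say that two sets are *related* if they share a vertex or if some vertex of one is adjacent to some vertex of the other. How many $2$-sets can we collect so that any two of them are related?

Sort the $2$-sets by the distance of their two points.

There are three sets at distance $3$, for example $\{1,4\}$. The neighbors of $1$ are $6,2$ and those of $4$ are $3,5$, so every vertex of the cycle is in $\{1,4\}$ or next to it. Such a set is related to everything nonempty.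

There are six sets at distance $2$, for example $\{1,3\}$. The only vertex that is neither in this set nor next to it is $5$. A set unrelated to $\{1,3\}$ would have to lie inside $\{5\}$, and no $2$-set does. So these six are also related to every $2$-set.

There are six sets at distance $1$, for example $\{1,2\}$. The vertices not in it and not next to it are $4,5$, so exactly one $2$-set is unrelated to it, namely $\{4,5\}$. The six edges therefore split into three unrelated couples
$$\{1,2\}\mid\{4,5\},\qquad \{2,3\}\mid\{5,6\},\qquad \{3,4\}\mid\{6,1\}.$$

So the best collection takes the nine harmless sets and one set from each couple, $12$ in all, and this is the maximum.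

Compare it with a more obvious collection, built around one edge: all $2$-sets that meet $\{1,2\}$ (there are $15-6=9$), together with $\{6,3\}$. Any two of these are related: two sets meeting $\{1,2\}$ share a vertex or use the edge $12$, and $\{6,3\}$ is tied to a set meeting $\{1,2\}$ through the edge $61$ or the edge $23$. But this has only $10$ members. It misses, for example, $\{3,5\}$ and $\{4,6\}$, which are far from the chosen edge but related to everything.

What the hexagon shows is that *a set that is spread out around the cycle blocks a great deal*. When are there so many spread-out $k$-sets that nearly all $k$-sets fit into one pairwise related collection?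

## $G$-intersecting families and two conjectures

**Definition.** Let $G$ be a graph with vertex set $[n]=\{1,\dots,n\}$. A family $\mathcal A\subseteq 2^{[n]}$ is *$G$-intersecting* if for all $A,B\in\mathcal A$ either $A\cap B\neq\emptyset$ or there are $a\in A$, $b\in B$ with $ab$ an edge of $G$. For $1\le k\le n$, let $N(G,k)$ be the maximum size of a $G$-intersecting family $\mathcal A\subseteq\binom{[n]}k$.

We work with $C_n$, the $n$-cycle on $[n]$, with $n\ge 4$ and vertices taken mod $n$. The hexagon computation says $N(C_6,2)=12$. Binomial coefficients $\binom mj$ with $j<0$ or $j>m$ are $0$.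

**Definition.** For $A\subseteq[n]$ let $N[A]$ be $A$ together with all neighbors of its elements. Sets $A,B$ are *related* if $A\cap B\ne\emptyset$ or some $a\in A$, $b\in B$ are adjacent. Otherwise they are *unrelated*, which means $B\cap N[A]=\emptyset$.

Being unrelated is symmetric. A family is $C_n$-intersecting exactly when any two members, possibly equal, are related. In particular $\emptyset$ is never a member, since it is unrelated to itself. If $A\subseteq A'$, $B\subseteq B'$ and $A,B$ are related, so are $A',B'$. Hence the *up-closure* $\mathcal A^{\uparrow}$ of a $C_n$-intersecting family $\mathcal A$ (all supersets of its members) is again $C_n$-intersecting.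

The two extreme ranges of $k$ can be done by hand.

For $k=1$, two singletons are related when they are equal or adjacent. Since $n\ge4$, there is no triangle, and $N(C_n,1)=2$.

For $2k+2>n$, every two $k$-sets are related, so $N(C_n,k)=\binom nk$. To see this, let $|A|=k$. If $N[A]=[n]$, nothing nonempty is unrelated to $A$. Otherwise pick $v\notin N[A]$ and walk from $v$ in both directions until just before the first element of $A$. The two vertices where we stop lie in $N[A]\setminus A$, and they are distinct because $v$, which is not in $N[A]$, lies strictly between them. So $|N[A]|\ge k+2$, and a $k$-set $B$ unrelated to $A$ would need $k\le n-k-2$.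

In general, the collection built around one edge gives a lower bound.

**The edge family.** Take all $k$-sets that meet $\{1,2\}$ or contain $\{n,3\}$. Two sets that meet $\{1,2\}$ are related since $1\sim2$. A set that meets $\{1,2\}$ and one that contains $\{n,3\}$ are related since $n\sim1$ and $2\sim3$. Two sets that contain $\{n,3\}$ intersect. The size is
$$\binom nk-\binom{n-2}k+\binom{n-4}{k-2}:\tag{1}$$
the first two terms count the sets meeting $\{1,2\}$, and the last counts the sets that avoid $\{1,2\}$ and contain $\{n,3\}$.

For $k=1$ this is $n-(n-2)+0=2$, the true value. For $n=6$, $k=2$ it is $10$, and the true value is $12$. In the paper "G-intersection theorems for matchings and other graphs", Bohman, Frieze, Ruszinkó and Thoma conjecture that (1) is the truth for all $k$ up to a constant fraction of $n$, and that beyond this fraction almost all $k$-sets fit.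

**Conjecture 5.3.** There is a constant $c$ such that for any fixed $\epsilon>0$
$$N(C_n, k) = \begin{cases} \binom{n}{k} - \binom{n-2}{k} + \binom{n-4}{k-2}, & k < (c-\epsilon)n, \\ (1-o(1))\binom{n}{k}, & k > (c+\epsilon)n. \end{cases}$$

This is an asymptotic statement, so the hexagon alone says nothing about it. It means: for each fixed $\epsilon>0$ there is $n_0(\epsilon)$ such that for all $n\ge n_0(\epsilon)$ the first line holds exactly for every $1\le k<(c-\epsilon)n$; and for each fixed $\epsilon>0$, $\min\{N(C_n,k)/\binom nk:(c+\epsilon)n<k\le n\}\to1$ as $n\to\infty$.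

**Conjecture 5.4.** Conjecture 5.3 is true with $c=\alpha=0.266\ldots$, the smallest positive root of $(1-x)^3(1+x)=\frac12$.

It is a known result that $N(C_n,k)=(1-o(1))\binom nk$ for $k>\alpha n+o(n)$; we shall not need it. We decide whether $\alpha$ is the right place. It is not: the right place is $\frac14$.

## The statements

Write $q=1-p$ and $\mu_p(A)=p^{|A|}q^{n-|A|}$, and $\mu_p(\mathcal F)=\sum_{A\in\mathcal F}\mu_p(A)$. So $\mu_p$ is the law of a random subset of $[n]$ that contains each vertex independently with probability $p$. For example, the family of sets that meet $\{1,2\}$ has measure $1-q^2$.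

**Theorem 1.** For every $\epsilon>0$, $\min\{N(C_n,k)/\binom nk:(\frac14+\epsilon)n<k\le n\}\to1$ as $n\to\infty$.

**Corollary 2.** Conjecture 5.4 is false.

**Theorem 3.** Every $C_n$-intersecting $\mathcal F\subseteq2^{[n]}$, $n\ge4$, satisfies $\mu_{1/4}(\mathcal F)\le\frac12+(\frac34)^n$. Consequently, for $1\le k\le n$,
$$\frac{N(C_n,k)}{\binom nk}\le\frac{\frac12+(\frac34)^n}{\Pr[\mathrm{Bin}(n,\frac14)\ge k]},$$
which is at most $\frac12+o(1)$ uniformly for $k\le(\frac14-\epsilon)n$.

**Theorem 4.** Let $k=k_n$ with $k/n\to\gamma\in(0,1)$. If $\gamma>\frac14$ then $N(C_n,k)/\binom nk\to1$. If $\gamma<\frac14$ then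
$$2\gamma-2\gamma^3+\gamma^4\le\liminf\frac{N(C_n,k)}{\binom nk}\le\limsup\frac{N(C_n,k)}{\binom nk}\le\sqrt\gamma<\tfrac12.$$

**Corollary 5.** The second line of Conjecture 5.3 holds for a constant $c$ if and only if $c\ge\frac14$. The first line fails for every $c>\frac14$. Hence Conjecture 5.3 is false for every $c\neq\frac14$.

## From $k$-sets to biased measures and back

Independent random sets are easier to handle than $k$-sets. The bridge between them is the following standard fact about *up-sets*, that is, families closed under taking supersets.

**Fact 0 (local LYM).** If $\mathcal F\subseteq 2^{[n]}$ is an up-set and $\varphi_j=|\mathcal F\cap\binom{[n]}j|/\binom nj$, then $\varphi_j\le\varphi_{j+1}$ for $0\le j<n$.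

*Proof.* Let $\mathcal F_j=\mathcal F\cap\binom{[n]}j$ and count pairs $S\subset T$ with $S\in\mathcal F_j$ and $|T|=j+1$. Each $S$ has $n-j$ such supersets $T$, all in $\mathcal F$; each $T\in\mathcal F_{j+1}$ contains at most $j+1$ such $S$. So $(n-j)|\mathcal F_j|\le(j+1)|\mathcal F_{j+1}|$. Divide by $(n-j)\binom nj=(j+1)\binom n{j+1}$. $\square$

Since $\mu_p(\mathcal F)=\sum_j\Pr[\mathrm{Bin}(n,p)=j]\,\varphi_j$, we get two transfer inequalities, valid for every up-set $\mathcal F$, every $0<p<1$ and every $k$. Bounding $\varphi_j\le\varphi_k$ for $j\le k$ and $\varphi_j\le1$ for $j>k$,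
$$\mu_p(\mathcal F)\le\varphi_k+\Pr[\mathrm{Bin}(n,p)>k].\tag{2}$$
Keeping only the terms $j\ge k$, where $\varphi_j\ge\varphi_k$,
$$\varphi_k\,\Pr[\mathrm{Bin}(n,p)\ge k]\le\mu_p(\mathcal F).\tag{3}$$
By (2), an up-set of large measure at $p$ has large density on the levels $k$ a little above $pn$. By (3), a bound on measures at $p$ gives a bound on the levels a little below $pn$.

## Majority voting in windows of four stops at $\alpha$

To prove Theorem 1 we need $C_n$-intersecting up-sets with $\mu_p$ close to $1$. The edge family alone will not do: its measure is a constant. The natural way to push a constant above $\frac12$ up to $1$ is to let many independent copies vote.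

Cut the cycle into $M=\lfloor n/4\rfloor$ disjoint windows of four consecutive vertices $w_1,w_2,w_3,w_4$ (a few vertices may be left over). Say that $A$ *wins* a window if $A$ meets $\{w_2,w_3\}$ or contains $\{w_1,w_4\}$. By the argument for the edge family, two sets that win the same window are related. Let $\mathcal F$ consist of the sets that win more than half of the windows. Two members of $\mathcal F$ win a common window by the pigeonhole principle, so $\mathcal F$ is $C_n$-intersecting.

The probability of winning one window is
$$1-q^2+p^2q^2=1-q^2(1-p^2)=1-(1-p)^3(1+p).$$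
Put $\psi(x)=(1-x)^3(1+x)$. Then
$$\psi'(x)=-3(1-x)^2(1+x)+(1-x)^3=-(1-x)^2(2+4x)<0\quad\text{on }[0,1),\tag{4}$$
so $\psi$ decreases strictly from $1$ to $0$ on $[0,1]$, and $\alpha$ is its unique solution of $\psi=\frac12$ there. If $p>\alpha$, a window is won with probability above $\frac12$, and by Chebyshev $\mu_p(\mathcal F)\to1$. If $p<\alpha$, the probability is below $\frac12$, and by Chebyshev $\mu_p(\mathcal F)\to0$. So this construction stops exactly at $\alpha$.

What does it waste? It treats every lost window alike. But if $B$ loses a window and still has many elements there, then $B$ can hardly be unrelated to a set with many elements in the same window. Let us give the vote more than two values. Suppose that $f$ assigns to each subset of a window $W$ a number in $[-1,1]$ with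
$$f(A\cap W)+f(B\cap W)\le0\quad\text{whenever }A,B\text{ are unrelated}.\tag{5}$$
If every window has such a score, then the sets with *positive total score* form a $C_n$-intersecting family, because two unrelated sets have total scores with sum at most $0$. If the mean score of a window is positive, the family has measure near $1$. The win/lose vote is the score $\pm1$. We now allow $0$, an abstention.

## Full windows against empty windows

When is $A$ so strong in a window that an unrelated $B$ must be *empty* there? When $A$ contains both ends of the window and leaves no two consecutive elements more than $3$ apart: then $N[A]$ contains the whole window. So score $+1$ for that, $-1$ for being empty, and $0$ for everything else. The mean is positive as soon as "full" is more likely than "empty". In a long window both are exponentially unlikely, so only their growth rates matter.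

**Definition.** A subset of an interval of $m$ consecutive vertices is *full* if it contains both end vertices and all differences of its consecutive elements are at most $3$. Let $h_m$ be the probability that a $p$-random subset of $\{1,\dots,m\}$ is full.

For example, in $\{1,\dots,5\}$ a full set must contain $1$ and $5$, and any one of $2,3,4$ then suffices, while $\{1,5\}$ itself is not full. So $h_5=p^2(1-q^3)$.

### Proof of Theorem 1

A smaller $\epsilon$ gives a stronger statement, so we may assume $0<\epsilon<\frac12$. Put $p=\frac14+\frac\epsilon2$. Since $p>\frac14$, we have $3p>q$.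

**Step 1: a window length at which full beats empty.** First, $h_1=p$, $h_2=p^2$, $h_3=p^2$ (vertices $1$ and $3$ are in; vertex $2$ is free). For $m\ge4$, a full set has a second largest element, which is $m-1$, $m-2$ or $m-3$, and the part up to this element is full there. The vertex $m$ must be in, and the $0$, $1$ or $2$ vertices skipped must be out. Hence
$$h_m=p\,h_{m-1}+pq\,h_{m-2}+pq^2\,h_{m-3}\qquad(m\ge4).$$
(For $m=5$, where $h_4=p^2$, this gives $p^3(1+q+q^2)=p^2(1-q^3)$, as above.) The probability of being empty is $q^m$, so compare: with $v_m=h_m/q^m$ the recursion becomes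
$$v_m=\frac pq\,(v_{m-1}+v_{m-2}+v_{m-3}).\tag{6}$$
Put $\rho=3p/q>1$ and $c_0=\min(v_1,v_2,v_3)>0$. We claim
$$v_m\ge c_0\,\rho^{\lfloor(m-1)/3\rfloor}\qquad(m\ge1).$$
For $m\le3$ the exponent is $0$. For $m\ge4$, each of the three terms in (6) is at least $c_0\rho^{\lfloor(m-4)/3\rfloor}$, by induction and $\rho>1$; so $v_m\ge\frac{3p}q\,c_0\rho^{\lfloor(m-4)/3\rfloor}=c_0\rho^{\lfloor(m-1)/3\rfloor}$. Thus $v_m\to\infty$. Fix $L\ge4$ with $v_L>1$, so that
$$\eta:=h_L-q^L=q^L(v_L-1)>0.$$

This is where $\frac14$ enters: $\rho>1$ exactly when $p>\frac14$. At $p=\frac14$ itself the method gives nothing. There (6) reads $v_m=\frac13(v_{m-1}+v_{m-2}+v_{m-3})$, and the quantity $3v_m+2v_{m-1}+v_{m-2}$ does not change with $m$: replacing $3v_{m+1}$ by $v_m+v_{m-1}+v_{m-2}$ turns $3v_{m+1}+2v_m+v_{m-1}$ into $3v_m+2v_{m-1}+v_{m-2}$. At $m=3$ it equals $3\cdot\frac4{27}+2\cdot\frac19+\frac13=1$. So $v_m\le\frac13$ for all $m\ge 3$, and also $v_1=\frac13$, $v_2=\frac19$: full never beats empty.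

**Step 2: the family.** Let $M=\lfloor n/L\rfloor$ and let $W_1,\dots,W_M$ be disjoint intervals of $L$ consecutive vertices of $C_n$. Put $\xi_i(A)=1$ if $A\cap W_i$ is full in $W_i$, $\xi_i(A)=-1$ if $A\cap W_i=\emptyset$, and $\xi_i(A)=0$ otherwise, and
$$\mathcal F=\Big\{A:\sum_{i=1}^M\xi_i(A)>0\Big\}.$$

**Step 3: $\mathcal F$ is $C_n$-intersecting.** We check (5). Let $A,B$ be unrelated and suppose $\xi_i(A)=1$. Every vertex of $W_i$ lies in $A$ or strictly between two consecutive elements of $A\cap W_i$ at distance $2$ or $3$, and in the second case it is adjacent to one of them. So $W_i\subseteq N[A]$, hence $B\cap W_i=\emptyset$, hence $\xi_i(B)=-1$ and $\xi_i(A)+\xi_i(B)=0$. The same holds with $A$ and $B$ exchanged. If neither score is $1$, both are at most $0$. So $\xi_i(A)+\xi_i(B)\le0$ for every $i$, and the two totals are not both positive. Thus two members of $\mathcal F$ (possibly equal) are always related.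

**Step 4: $\mathcal F$ is an up-set.** Adding elements to a full set leaves it full, and adding elements to any other set never produces the value $-1$ unless the set was and stays empty. So each $\xi_i$ is nondecreasing in $A$.

**Step 5: $\mu_p(\mathcal F)\to1$.** Under $\mu_p$ the $\xi_i$ are independent and identically distributed with values in $[-1,1]$, so with variance at most $1$, and with mean $\eta$. By Chebyshev,
$$1-\mu_p(\mathcal F)=\Pr\Big[\sum_i\xi_i\le0\Big]\le\frac{M}{(M\eta)^2}=\frac1{M\eta^2}.$$

**Step 6: down to $k$-sets, uniformly.** Let $k>(\frac14+\epsilon)n=(p+\frac\epsilon2)n$. The $k$-sets of $\mathcal F$ form a $C_n$-intersecting family, so by (2)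
$$\frac{N(C_n,k)}{\binom nk}\ge\varphi_k\ge1-\frac1{M\eta^2}-\Pr\big[\mathrm{Bin}(n,p)>(p+\tfrac\epsilon2)n\big].$$
The right side does not depend on $k$. Here $L$ and $\eta$ depend only on $\epsilon$ and $M=\lfloor n/L\rfloor\to\infty$, and the last probability is at most $pqn/(\epsilon n/2)^2\to0$ by Chebyshev. So the right side tends to $1$. $\square$

## $\alpha$ is larger than $\frac14$

### Proof of Corollary 2

**Step 1: the density in the first line.** Let $k/n\to\gamma\in(0,1)$. Then
$$\frac{\binom{n-2}k}{\binom nk}=\frac{(n-k)(n-k-1)}{n(n-1)}\to(1-\gamma)^2,\qquad\frac{\binom{n-4}{k-2}}{\binom nk}=\frac{k(k-1)(n-k)(n-k-1)}{n(n-1)(n-2)(n-3)}\to\gamma^2(1-\gamma)^2,$$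
so the number (1), divided by $\binom nk$, tends to
$$1-(1-\gamma)^2(1-\gamma^2)=1-(1-\gamma)^3(1+\gamma)=1-\psi(\gamma).\tag{7}$$

**Step 2: the contradiction.** We have $\psi(\frac14)=\frac{27}{64}\cdot\frac54=\frac{135}{256}>\frac12$, and $\psi$ is decreasing by (4), so $\alpha>\frac14$. Put $\epsilon=(\alpha-\frac14)/3$, $\gamma=\frac14+\frac32\epsilon$ and $k=\lfloor\gamma n\rfloor$. Since $\alpha-\epsilon=\frac14+2\epsilon$, for large $n$
$$(\tfrac14+\epsilon)n<k<(\alpha-\epsilon)n.$$
If Conjecture 5.3 held with $c=\alpha$, its first line and (7) would give $N(C_n,k)/\binom nk\to1-\psi(\gamma)$, and $1-\psi(\gamma)<\frac12$ because $\gamma<\alpha$. But by Theorem 1 this ratio tends to $1$. So Conjecture 5.4 is false. $\square$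

## Coupling a random set with an unrelated one

Could the threshold be lower still? For Theorem 3 we must show that at $p=\frac14$ no $C_n$-intersecting family has measure noticeably above $\frac12$.

Here is the model case. Call a family intersecting if any two members meet. Such a family has $\mu_{1/2}$-measure at most $\frac12$, because $A$ and its complement both have law $\mu_{1/2}$, are disjoint, and so are never both in the family. In our setting we would like a random pair $(A,B)$ that is always unrelated and in which both $A$ and $B$ have law $\mu_p$. Then the events $A\in\mathcal F$ and $B\in\mathcal F$ are disjoint, and $2\mu_p(\mathcal F)\le1$.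

The first idea is to draw $A$ from $\mu_p$ and to let $B$ be the largest unrelated set, $[n]\setminus N[A]$, or an independent thinning of it in which each vertex is kept with probability $r$. This fails at pairs of neighbors. A vertex $v$ lies in $B$ with probability $rq^3$, as the three vertices $v-1,v,v+1$ must avoid $A$. So we need $rq^3=p$. But $v$ and $v+1$ both lie in $B$ with probability $r^2q^4$, as only *four* vertices must avoid $A$, and
$$r^2q^4=\frac{p^2}{q^2}>p^2.$$
So $B$ does not have law $\mu_p$, for any $r$ and any $p\in(0,1)$. The elements of $B$ must be made to depend on each other, so that they do not cluster. We therefore place them one after another, by a random walk.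

## A renewal walk in the gaps at $p=\frac14$

From here until the end of the proof of Theorem 3, $p=\frac14$, $q=\frac34$ and $\mu=\mu_{1/4}$. Then
$$\mu(A)=\big(\tfrac14\big)^{|A|}\big(\tfrac34\big)^{n-|A|}=q^n\,3^{-|A|},$$
so each element of a set carries a weight $\frac13$. That is the probability of each step of a walk whose steps are uniform on $\{1,2,3\}$, the very step lengths that appeared in full windows.

**Definition.** Let $T,T_1,T_2,\dots$ be independent and uniform on $\{1,2,3\}$. Put $\tau_r=\Pr[T>r]$ for $r\ge0$, so $\tau_0=1$, $\tau_1=\frac23$, $\tau_2=\frac13$ and $\tau_r=0$ for $r\ge3$; put $\tau_r=0$ for $r<0$. Let $u(d)$ be the probability that the walk $0,\,T_1,\,T_1+T_2,\dots$ visits $d$; so $u(0)=1$ and $u(d)=0$ for $d<0$.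

The walk is strictly increasing, so it visits $d$ at most once, and
$$u(d)=\sum_{m\ge0}3^{-m}\cdot\#\{(t_1,\dots,t_m)\in\{1,2,3\}^m:\ t_1+\dots+t_m=d\}.\tag{8}$$
For example $u(1)=\frac13$ and $u(2)=\frac13+\frac19=\frac49$.

**The renewal identity.** For every $d\ge0$,
$$\sum_{r\ge0}\tau_r\,u(d-r)=1.\tag{9}$$
Exactly one visited point is the last one that is at most $d$. It equals $d-r$ when the walk visits $d-r$ and its next step, which is independent of the past, is larger than $r$. This has probability $u(d-r)\tau_r$. As a check, for $d=2$ the sum is $\frac49+\frac23\cdot\frac13+\frac13\cdot1=1$.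

**Definition.** For nonempty $A\subseteq[n]$, the *step* between clockwise consecutive elements $a,a'$ of $A$ is their clockwise distance. If $|A|=1$, then $a'=a$ and the step is $n$. Let $\mathbb D$ be the set of nonempty sets all of whose steps are at most $3$.

In $C_6$, $\{1,4\}\in\mathbb D$ with steps $3,3$, and $\{1,3\}\notin\mathbb D$ with steps $2,4$. Singletons are not in $\mathbb D$, since $n\ge4$.

**The random set $B$ given $A\ne\emptyset$.** Independently for each pair of consecutive elements $a,a'$ of $A$, with step $s$:

- if $s\le3$, put no element of $B$ between $a$ and $a'$;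
- if $s\ge4$, put into $B$ those of the points $a+2,\ a+2+T_1,\ a+2+T_1+T_2,\dots$ that occur no later than $a'-2=a+s-2$.

Every element of $B$ keeps distance at least $2$ from $A$, so $A$ and $B$ are unrelated. If $s\ge4$, then $a+2\le a+s-2$, so the gap really receives an element of $B$. Let $K(A,B)$ be the probability that $A$ produces $B$, and let
$$W(A,B)=\mu(A)\,K(A,B)\qquad(A\ne\emptyset).$$
Then $\sum_BW(A,B)=\mu(A)$ for each $A\neq\emptyset$, and the total mass of $W$ is $1-\mu(\emptyset)=1-q^n$.

**An example in $C_6$.** Let $A=\{1\}$, with step $6$. The walk starts at $3$ and must stay at or below $5$. The possible sets $B$ are $\{3\}$ (when $T_1=3$; probability $\frac13$), $\{3,5\}$ ($T_1=2$; $\frac13$), $\{3,4,5\}$ ($T_1=T_2=1$; $\frac19$) and $\{3,4\}$ ($T_1=1$, $T_2\ge2$; $\frac29$).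

Now read it backwards: which $A$ can produce $B=\{1\}$, and with what mass? An element of $A$ must sit at $1-2=5$, and the first element of $A$ after $1$ is $3$, $4$ or $5$. Dividing $W(A,\{1\})$ by $q^6$:

- $A=\{5\}$: $\frac13\cdot\frac13=\frac19$ (the walk starts at $7\equiv1$ and must jump past $9\equiv3$, so $T_1=3$);
- $A=\{3,5\}$: $\frac19\cdot1=\frac19$ (the gap from $5$ to $3$ has step $4$, with room for $7\equiv1$ only);
- $A=\{4,5\}$: $\frac19\cdot\frac23=\frac2{27}$ (the gap from $5$ to $4$ has step $5$; the walk must not stop at $8\equiv2$, so $T_1\ge2$);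
- $A=\{3,4,5\}$: $\frac1{27}\cdot1=\frac1{27}$.

The total is $\frac{3+3+2+1}{27}=\frac13$, so the mass of $B=\{1\}$ is $q^6\cdot\frac13=\mu(\{1\})$. The second marginal is right at this set, and we now show that it is right in general.

## The second marginal

**Claim.** If $B\ne\emptyset$ and $B\notin\mathbb D$, then $\sum_{A\ne\emptyset}W(A,B)=\mu(B)$.

**Step 1: $W$ is a product over neighboring pairs.** The purpose is to write $W(A,B)$ so that it can be read from the point of view of $B$. If $A\cap B\neq\emptyset$ then $W(A,B)=0$, so let $A,B$ be nonempty and disjoint. In $K(A,B)$, an $A$-gap $(a,a')$ of step $s$ contributes the following factor.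

If the gap contains no element of $B$, the factor is $1$ when $s\le3$ and $0$ when $s\ge4$.

If the gap contains the elements $b_1<\dots<b_r$ of $B$, $r\ge1$, in clockwise order from $a$, the factor is
$$\mathbf 1[b_1=a+2]\cdot\prod_{i=1}^{r-1}\tfrac13\mathbf 1[b_{i+1}-b_i\le3]\cdot\tau_{a'-2-b_r}:$$
the walk starts at $a+2$, makes the prescribed steps, and then its next step carries it beyond $a'-2$. If $b_r=a'-1$, which is forbidden, the last factor is $\tau_{-1}=0$. If $s\le3$, where no $b$ is allowed, the product is $0$ as well: $b_1=a+2$ forces $s=3$ and $b_r=b_1=a'-1$.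

Now list the points of $A\cup B$ in clockwise order. By the above, $K(A,B)$ is a product of one factor for each clockwise consecutive pair $(x,y)$ in this list. Also $\mu(A)=q^n3^{-|A|}$ supplies a factor $\frac13$ for each $a\in A$; give it to the pair that *ends* at $a$. With $d$ the clockwise distance from $x$ to $y$, the pair then has weight
$$\begin{aligned}&w_{AA}(d)=\tfrac13\mathbf 1[d\le3],&&w_{BB}(d)=\tfrac13\mathbf 1[d\le3],\\&w_{AB}(d)=\mathbf 1[d=2],&&w_{BA}(d)=\tfrac13\,\tau_{d-2},\end{aligned}\tag{10}$$
where the index tells whether $x$ and $y$ belong to $A$ or to $B$. And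
$$W(A,B)=q^n\prod_{(x,y)}w(x,y).\tag{11}$$

**Step 2: sum over $A$, one $B$-gap at a time.** Fix $B\ne\emptyset$, $B\notin\mathbb D$. Group the pairs in (11) according to the gaps of $B$. For consecutive elements $b,b'$ of $B$ with step $t$ (if $|B|=1$, then $b'=b$ and $t=n$), the grouped factor is

- $\frac13\mathbf 1[t\le3]$, if there is no element of $A$ between them;
- $\frac13\tau_{a_1-2-b}\cdot\prod_{i=1}^{j-1}\frac13\mathbf 1[a_{i+1}-a_i\le3]\cdot\mathbf 1[b'=a_j+2]$, if the elements of $A$ between them are $a_1<\dots<a_j$, $j\ge1$.

The factor of a $B$-gap depends only on the part of $A$ in this gap. These parts can be chosen independently of each other, with one exception: they must not all be empty. But the choice $A=\emptyset$ would contribute the product $0$, since $B\notin\mathbb D$ has a gap with $t\ge4$, whose factor would be $\frac13\mathbf 1[t\le3]=0$. So we may include it. The sum over $A$ then factorizes: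
$$\sum_{A\ne\emptyset}W(A,B)=q^n\prod_{B\text{-gaps}}\Psi(t),$$
where $\Psi(t)$ is the sum of the factor over all possible parts of $A$ in a gap of step $t$.

**Step 3: $\Psi(t)=\frac13$ for every $t\ge1$.** The empty part gives $\frac13\mathbf 1[t\le3]$. For a nonempty part write $a_1=b+2+r$; we need $0\le r\le2$ for a nonzero factor, and $a_j=b+t-2$. Between $a_1$ and $a_j$ we sum over all sequences of steps in $\{1,2,3\}$, each step of weight $\frac13$, with total length $(b+t-2)-(b+2+r)=t-4-r$. By (8) this sum is $u(t-4-r)$. Hence
$$\Psi(t)=\tfrac13\mathbf 1[t\le3]+\tfrac13\sum_{r=0}^2\tau_r\,u(t-4-r).$$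
If $t\le3$, all arguments of $u$ are negative and $\Psi(t)=\frac13$. If $t\ge4$, the first term is $0$ and the sum is $1$ by (9) with $d=t-4$, so again $\Psi(t)=\frac13$.

There are $|B|$ gaps, so $\sum_{A\ne\emptyset}W(A,B)=q^n3^{-|B|}=\mu(B)$. $\square$

**Remark (a second proof, by reflection).** The weights (10) have a symmetry that gives the Claim without the renewal identity. Let $\sigma(i)=-i$ mod $n$. A clockwise pair $(x,y)$ at distance $d$ becomes the clockwise pair $(\sigma y,\sigma x)$ at the same distance. Put $A'=\sigma B$, $B'=\sigma A$. A pair of type $AB$ then becomes one of type $A'B'$, a pair of type $BA$ one of type $B'A'$, and the types $AA$ and $BB$ are exchanged. Since $w_{AA}=w_{BB}$, (11) yields $W(\sigma B,\sigma A)=W(A,B)$ for all disjoint nonempty $A,B$; for intersecting ones both sides are $0$. Therefore, for $B\neq\emptyset$, $B\notin\mathbb D$,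
$$\sum_{A\ne\emptyset}W(A,B)=\sum_{A\ne\emptyset}W(\sigma B,\sigma A)=\mu(\sigma B)\big(1-K(\sigma B,\emptyset)\big)=\mu(B),$$
because $\sigma B$ has a step of at least $4$ and so never produces the empty set.

## At most half of the measure at $p=\frac14$

### Proof of Theorem 3

**Step 1: the two events are disjoint.** Let $\mathcal F$ be $C_n$-intersecting, so $\emptyset\notin\mathcal F$. Under the measure $W$, the event $\{A\in\mathcal F\}$ has mass $\mu(\mathcal F)$. By the Claim, the event $\{B\in\mathcal F\}$ has mass at least $\mu(\mathcal F\setminus\mathbb D)\ge\mu(\mathcal F)-\mu(\mathbb D)$. As $W$ lives on unrelated pairs, $A$ and $B$ are never both in $\mathcal F$, so the events are disjoint. The total mass of $W$ is $1-q^n$. Hence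
$$2\mu(\mathcal F)\le1-q^n+\mu(\mathbb D).$$

**Step 2: $\mathbb D$ is negligible.** A set $B\in\mathbb D$ meets $\{1,2,3\}$, since otherwise one of its steps would jump over these three vertices and be at least $4$. It is determined by its smallest element $b_1\in\{1,2,3\}$ and its clockwise steps $t_1,\dots,t_m\in\{1,2,3\}$, where $m=|B|$ and $t_1+\dots+t_m=n$. So by (8)
$$\mu(\mathbb D)=q^n\sum_{B\in\mathbb D}3^{-|B|}\le3q^n\,u(n)\le3q^n.$$
Together, $2\mu(\mathcal F)\le1+2q^n$, that is, $\mu_{1/4}(\mathcal F)\le\frac12+(\frac34)^n$.

**Step 3: down to $k$-sets.** Let $\mathcal A\subseteq\binom{[n]}k$ be $C_n$-intersecting. Its up-closure is a $C_n$-intersecting up-set whose $k$-sets are exactly those of $\mathcal A$. By (3),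
$$\frac{|\mathcal A|}{\binom nk}\,\Pr[\mathrm{Bin}(n,\tfrac14)\ge k]\le\mu(\mathcal A^\uparrow)\le\tfrac12+(\tfrac34)^n.$$
This is the stated bound. For $k\le(\frac14-\epsilon)n$, Chebyshev gives
$$\Pr[\mathrm{Bin}(n,\tfrac14)\ge k]\ge1-\frac{\frac3{16}n}{\epsilon^2n^2}=1-\frac3{16\epsilon^2n},$$
so the bound is $\frac12+o(1)$ uniformly. $\square$

## Comparing biased measures below one quarter

For $\gamma<\frac14$ the bound $\frac12$ can be improved to $\sqrt\gamma$ by moving from $p=\frac14$ to a smaller $p$. The measure of an up-set falls when $p$ falls, and the following lemma says how much at least.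

**Lemma 6.** For an up-set $\mathcal F\subseteq2^{[n]}$, $0<p\le p'<1$ and $\theta=\log p/\log p'\ge1$, we have $\mu_p(\mathcal F)\le\mu_{p'}(\mathcal F)^\theta$.

For the up-set of all sets containing a fixed vertex the two sides are $p$ and $p'^\theta$, and these are equal by the choice of $\theta$.

*Proof.* We use induction on $n$. For $n=0$, $\mathcal F$ is empty or $\{\emptyset\}$, and both sides are $0$ or both are $1$. For $n\ge1$, let $\mathcal F_1=\{S\subseteq[n-1]:S\cup\{n\}\in\mathcal F\}$ and $\mathcal F_0=\{S\subseteq[n-1]:S\in\mathcal F\}$. These are up-sets, and $\mathcal F_1\supseteq\mathcal F_0$. Put $x=\mu_{p'}(\mathcal F_1)\ge y=\mu_{p'}(\mathcal F_0)$. By induction and $p=p'^\theta$,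
$$\mu_p(\mathcal F)=p\,\mu_p(\mathcal F_1)+(1-p)\,\mu_p(\mathcal F_0)\le p'^\theta x^\theta+(1-p'^\theta)y^\theta,$$
while $\mu_{p'}(\mathcal F)=p'x+(1-p')y$. So it remains to show
$$p'^\theta x^\theta+(1-p'^\theta)y^\theta\le(p'x+(1-p')y)^\theta.$$
If $y=0$, the two sides are equal. If $y>0$, divide by $y^\theta$ and put $z=x/y\ge1$; the claim is
$$p'^\theta z^\theta+1-p'^\theta\le(p'z+1-p')^\theta.$$
At $z=1$ both sides are $1$. The $z$-derivative of the left side is $\theta p'(p'z)^{\theta-1}$, that of the right side is $\theta p'(p'z+1-p')^{\theta-1}$, and the first is at most the second because $\theta\ge1$ and $1-p'>0$. So the inequality holds for all $z\ge1$. $\square$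

### Proof of Theorem 4

If $\gamma>\frac14$, choose $\epsilon>0$ with $\gamma>\frac14+\epsilon$. Then $k>(\frac14+\epsilon)n$ for large $n$, and Theorem 1 applies. Let $\gamma<\frac14$.

**Step 1: lower bound.** The edge family has size (1), and by (7) its density tends to
$$1-(1-\gamma)^3(1+\gamma)=1-(1-3\gamma+3\gamma^2-\gamma^3)(1+\gamma)=2\gamma-2\gamma^3+\gamma^4.$$

**Step 2: upper bound.** Let $\gamma<p<\frac14$ and $p'=\frac14$, so that $\theta=\log(1/p)/\log4$, that is, $4^{-\theta}=p$. For $C_n$-intersecting $\mathcal A\subseteq\binom{[n]}k$, inequality (3), Lemma 6 and Theorem 3 give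
$$\frac{|\mathcal A|}{\binom nk}\,\Pr[\mathrm{Bin}(n,p)\ge k]\le\mu_p(\mathcal A^\uparrow)\le\mu_{1/4}(\mathcal A^\uparrow)^\theta\le\big(\tfrac12+(\tfrac34)^n\big)^\theta\to2^{-\theta}=\sqrt p.$$
Since $k/n\to\gamma<p$, Chebyshev gives $\Pr[\mathrm{Bin}(n,p)\ge k]\to1$. So the $\limsup$ of $N(C_n,k)/\binom nk$ is at most $\sqrt p$. Let $p\downarrow\gamma$: it is at most $\sqrt\gamma$, and $\sqrt\gamma<\frac12$. $\square$

As a numerical illustration, for $\gamma=\frac15$ the two bounds are $0.3856$ and $\sqrt{0.2}=0.447\ldots$. As $\gamma\uparrow\frac14$ they tend to $\frac{121}{256}=0.472\ldots$ and $\frac12$, while just above $\frac14$ the density is $1$ in the limit.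

## Which constants $c$ survive

### Proof of Corollary 5

**Step 1: the second line.** If $c\ge\frac14$, then $k>(c+\epsilon)n$ implies $k>(\frac14+\epsilon)n$, and the second line holds by Theorem 1. If $c<\frac14$, choose $\gamma$ with $\max(c,0)<\gamma<\frac14$, take $k=\lfloor\gamma n\rfloor$ and $\epsilon=(\gamma-c)/2$. For large $n$ we have $k>(c+\epsilon)n$, but by Theorem 4 the ratio $N(C_n,k)/\binom nk$ has $\limsup$ below $\frac12$. So the second line fails.

**Step 2: the first line.** If $c>\frac14$, choose $\gamma$ with $\frac14<\gamma<\min(c,1)$, take $k=\lfloor\gamma n\rfloor$ and $\epsilon=(c-\gamma)/2$. For large $n$ we have $k<(c-\epsilon)n$. The formula in the first line has, by (7), a ratio to $\binom nk$ tending to $1-(1-\gamma)^3(1+\gamma)<1$, while $N(C_n,k)/\binom nk\to1$ by Theorem 1. So the first line fails.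

**Step 3: conclusion.** For $c<\frac14$ the second line fails and for $c>\frac14$ the first line fails, so Conjecture 5.3 is false for every $c\ne\frac14$. $\square$

For $c=\frac14$ the second line of Conjecture 5.3 is proved here. Whether the exact formula in its first line holds for $c=\frac14$ is not settled by these arguments: between the edge family's density $2\gamma-2\gamma^3+\gamma^4$ and the bound $\sqrt\gamma$ there is still a gap.
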